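# Climbing strictly above any real in the $K$-degrees

## 1. Spreading out a random real, and how much room is left above it

Throughout, $K(\sigma)$ is the prefix-free Kolmogorov complexity of a finite binary string $\sigma$, and logarithms are base 2. Numbers and pairs are coded by strings, so $K(n)$ and $K(\sigma,\tau)$ make sense.

Take a 1-random (Martin-Löf random) real $R=r_1r_2r_3\cdots$ and spread it out with zeros:
$$Z=r_1\,0\,r_2\,0\,r_3\,0\cdots .$$
The prefix $Z\upharpoonright n$ can be computed from $R\upharpoonright\lceil n/2\rceil$ and one bit (the parity of $n$). A string of length $m$ has complexity at most $m+2\log (m+1)+O(1)$, so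
$$K(Z\upharpoonright n)\le \tfrac n2+2\log (n+1)+O(1).$$
By Schnorr's theorem $K(R\upharpoonright n)\ge n-O(1)$. Therefore $K(Z\upharpoonright n)\le K(R\upharpoonright n)+O(1)$ for all $n$, and the reverse inequality fails, even with an arbitrary additive constant. In this sense $Z$ is strictly less complex than $R$.

At the other extreme, consider $0^\omega$. Since $n$ can be computed from $Y\upharpoonright n$, we have $K(0^n)\le K(Y\upharpoonright n)+O(1)$ for every real $Y$. So $0^\omega$ is at the very bottom.

Is there anything at the top? For every real $Y$,
$$K(Y\upharpoonright n)\le n+K(n)+O(1),$$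
because one can describe a string by its length followed by its bits. The random real $R$ has $K(R\upharpoonright n)\ge n-O(1)$. So $K(R\upharpoonright n)$ lives in a band between about $n$ and about $n+K(n)$, and the band has height $K(n)$, which is logarithmic for most $n$. If some real had $K(X\upharpoonright n)\ge n+K(n)-O(1)$ for all $n$, nothing could be strictly above it. The question is whether some real sits in this band in such a way that no other real can dominate it strictly.

**Definition.** For $X,Y\in2^\omega$ write $X\le_K Y$ if there is a constant $c$ with $K(X\upharpoonright n)\le K(Y\upharpoonright n)+c$ for all $n$. This is a preorder. Write $X\equiv_K Y$ if $X\le_KY$ and $Y\le_KX$, and $X<_KY$ if $X\le_K Y$ but $Y\not\le_KX$. The classes of $\equiv_K$ are the $K$-degrees, partially ordered by $\le_K$. A $K$-degree is maximal if no $K$-degree lies strictly above it.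

In these terms, $Z<_KR$, and the degree of $0^\omega$ is the least $K$-degree. A real is 2-random if it is Martin-Löf random relative to $\emptyset'$, and a 2-random $K$-degree is the $K$-degree of a 2-random real. The paper "The $K$-Degrees, Low for $K$ Degrees, and Weakly Low for $K$ Sets" asks two questions: is there a maximal $K$-degree, and is every 2-random $K$-degree maximal? One known fact pulls in the direction of maximality: the cone above a 2-random real in the $K$-degrees is countable. By contrast, some 1-random reals have uncountable upper cones. Nevertheless the answer to both questions is no: there is no maximal $K$-degree, and in particular no 2-random $K$-degree is maximal; in fact no 1-random $K$-degree is.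

## 2. The class $\mathcal A$, the standard facts, and the theorems

The construction will work for a class somewhat larger than the 1-random reals:
$$\mathcal A=\{X:\ \exists c\ \exists^\infty n\ \ K(X\upharpoonright n)\ge n-c\}.$$
By Schnorr's theorem every 1-random real is in $\mathcal A$, hence so is every 2-random real. The reals $0^\omega$ and $Z$ of Section 1 are not in $\mathcal A$.

Here is a member of $\mathcal A$ that is not 1-random. First, every string $\sigma$ has a proper extension $\rho$ with $K(\rho)\ge|\rho|$. Otherwise $K(\sigma\tau)\le|\sigma|+l-1$ for all $l\ge1$ and $\tau\in2^l$. Then for each $l\ge 1$ the $2^l$ extensions contribute at least $2^l\cdot2^{-(|\sigma|+l-1)}=2^{1-|\sigma|}$ to the sum $\sum_\rho2^{-K(\rho)}$, so that this sum diverges, although it is at most 1 by Kraft's inequality. Now start with $\sigma_0=1$. Given $\sigma_j$, let $\rho_j=\sigma_j0^{|\sigma_j|}$ and let $\sigma_{j+1}$ be a proper extension of $\rho_j$ with $K(\sigma_{j+1})\ge|\sigma_{j+1}|$. The limit $X$ of the $\sigma_j$ is in $\mathcal A$, witnessed by $c=0$. But $K(\rho_j)\le K(\sigma_j)+O(1)\le\frac12|\rho_j|+O(\log|\rho_j|)$, so $X$ is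 not 1-random.

We use $2^k$ also for the set of binary strings of length $k$. These are the textbook facts we need.

* (F1) If $f$ is partial computable, then $K(f(\sigma))\le K(\sigma)+O(1)$. Consequently, if a list of at most 3 strings is computable from $\sigma$, every $\tau$ on the list has $K(\tau)\le K(\sigma)+O(1)$: apply the first sentence to the three maps "compute the list and output its $j$-th entry".
* (F2) $K(\tau)\le|\tau|+K(|\tau|)+O(1)$ and $K(n)\le2\log(n+1)+O(1)$. Since $K(\sigma\tau)\le K(\sigma)+K(\tau)+O(1)$, this gives $K(\sigma\tau)\le K(\sigma)+|\tau|+2\log(|\tau|+1)+O(1)$.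
* (F3) (Levin, Gács) $K(\sigma,\tau)=K(\sigma)+K(\tau\mid\sigma,K(\sigma))+O(1)$.
* (F4) For each condition $p$, $\#\{\tau:K(\tau\mid p)\le r\}\le2^r$, by Kraft's inequality.
* (F5) If finite sets $T_N$ are c.e. uniformly in $N$, and $|T_N|\le2^{t_N}$ with $t_N\in\omega$ computable from $N$, then $K(\sigma)\le t_N+2\log N+O(1)$ for $\sigma\in T_N$, $N\ge2$. Indeed, a prefix-free machine can read a shortest description of $N$, compute $t_N$, read exactly $t_N$ further bits as an index $j$, and output the $j$-th string enumerated into $T_N$.
* (F6) (Schnorr) $R$ is 1-random if and only if $K(R\upharpoonright n)\ge n-O(1)$.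

**Theorem 1.** There is a computable, Lebesgue-measure-preserving homeomorphism $F:2^\omega\to2^\omega$ (a blockwise permutation, so $F(X)\equiv_TX$) and a constant $c$ such that

* (a) $K(X\upharpoonright n)\le K(F(X)\upharpoonright n)+c$ for all $X$ and all $n$;
* (b) if $X\in\mathcal A$, then $K(F(X)\upharpoonright n)-K(X\upharpoonright n)\ge\log n-7\log\log n-O(1)$ for infinitely many $n$. Hence $X<_KF(X)$.

**Theorem 2.** For every $X$ there is $Y$ with $X<_KY$; so there is no maximal $K$-degree. If $X$ is 2-random, then $X<_KF(X)$ and $F(X)$ is 2-random; so no 2-random $K$-degree is maximal, not even among the 2-random $K$-degrees.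

**Theorem 3.**

1. Every countable partial order embeds into the $K$-degrees strictly above any given $K$-degree. If $X\in\mathcal A$, the embedding can be realized by reals of the form $F_A(X)\equiv_TX$, with $F_A$ a computable measure-preserving homeomorphism. For 2-random $X$ this is optimal in cardinality, since the cone above $X$ is countable.
2. The gap in Theorem 1(b) is optimal up to $O(\log\log n)$: if $X$ is 1-random and $Y$ is arbitrary, then $K(Y\upharpoonright n)-K(X\upharpoonright n)\le K(n)+O(1)\le\log n+2\log\log n+O(1)$.

## 3. Rearranging bits inside blocks: short blocks and half-swaps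

We want to modify a random $X$ so that its prefixes become more complex. We cannot add information, but we can try to make it appear earlier. Cut $X$ into consecutive blocks and permute the possible values of each block by a computable permutation. At the ends of blocks nothing changes up to $O(1)$, since the two prefixes compute each other. Any gain must happen inside a block.

Suppose first that all blocks have length at most $b$. From $X\upharpoonright n$ we can compute the modified prefix up to the end of the last complete block, and there remain fewer than $b$ bits to guess, so at most $2^b$ candidates. The same holds in the other direction. Hence the new real has the same $K$-degree as $X$, and the blocks have to grow.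

So let the $i$-th block $x_i$ ($i\ge 1$) have length $2k_i$, where $i\mapsto k_i\ge 1$ is computable and $k_i\to\infty$. Write $s_i=\sum_{j<i}2k_j$, so that block $i$ occupies the positions after the first $s_i$ bits. The sensible first attempt is the half-swap: let $S$ replace each block $\alpha\beta$, with $|\alpha|=|\beta|=k_i$, by $\beta\alpha$. It does produce gains. Suppose $x_i=0^{k_i}\beta$, and cut at $m=s_i+k_i$, the middle of block $i$. Then $X\upharpoonright m$ ends in $0^{k_i}$, which is worth nothing given $m$, while $S(X)\upharpoonright m$ ends in $\beta$, which may be worth $k_i$ bits.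

But $S$ produces losses in the same way. For each $i$, fact (F4) gives a string $\alpha\in2^{k_i}$ with $K(\alpha\mid i,K(i))\ge k_i$, because at most $2^{k_i-1}$ strings have conditional complexity at most $k_i-1$. Let $X=0^{s_i}\alpha0^\omega$. At $m=s_i+k_i$ we have $X\upharpoonright m=0^{s_i}\alpha$. From this string we can compute $i$ (from its length) and $\alpha$, so by (F1) and (F3)
$$K(X\upharpoonright m)\ge K(i,\alpha)-O(1)\ge K(i)+k_i-O(1).$$
On the other side, block $i$ of $S(X)$ is $0^{k_i}\alpha$, so $S(X)\upharpoonright m=0^m$ has complexity at most $K(i)+O(1)$. The loss is at least $k_i-O(1)$, so there is no constant $c$ with $K(X\upharpoonright n)\le K(S(X)\upharpoonright n)+c$ for all $X$ and $n$. The half-swap therefore fails property (a) of Theorem 1. In Section 7 we shall see that, for the block lengths we use, $X$ and $S(X)$ are in fact incomparable for every 1-random $X$.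

The point of failure is precise. Half of a swapped block $\beta\alpha$ says nothing about the first half $\alpha$ of the original block. We want to keep the move $0^k\beta\mapsto\beta0^k$, which makes the gain, but complete it to a permutation in which every prefix of the new block determines the corresponding prefix of the old block up to a bounded number of candidates. Only $2^k$ of the $4^k$ strings have the form $0^k\beta$, and the rest should be moved as gently as possible.

## 4. A permutation that collects the multiples of $2^k$

It is easier to describe the inverse, from new block $y$ to old block $x$. It must send $\beta0^k$ to $0^k\beta$. Read strings of length $2k$ as integers: $\beta0^k$ is the multiple $\beta2^k$ of $2^k$, and $0^k\beta$ is the integer $\beta<2^k$. So the multiples of $2^k$ have to be collected at the bottom. All the other integers keep their order and slide upward to fill the holes. Each of them slides by less than $2^k$, and a slide of that size disturbs leading bits only through a carry.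

Fix $k\ge1$ and identify $2^{2k}$ with $\{0,\dots,4^k-1\}$, most significant bit first. Write $y=\beta2^k+\gamma$ with $0\le\beta,\gamma<2^k$; as a string, $y=\beta\gamma$. Define
$$g_k(y)=\begin{cases}\beta&\text{if }\gamma=0,\\ y+(2^k-1-\beta)&\text{if }\gamma\ge1.\end{cases}$$

For $k=1$ this exchanges $1=01$ and $2=10$ and fixes $0$ and $3$. For $k=2$ the values are as follows.

| $y$ | 0 | 1 | 2 | 3 | 4 | 5 | 6 | 7 | 8 | 9 | 10 | 11 | 12 | 13 | 14 | 15 |
|---|---|---|---|---|---|---|---|---|---|---|---|---|---|---|---|---|
| $g_2(y)$ | 0 | 4 | 5 | 6 | 1 | 7 | 8 | 9 | 2 | 10 | 11 | 12 | 3 | 13 | 14 | 15 |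

Suppose we are told only that $y$ begins with $01$, so $y\in\{4,5,6,7\}$. Then $g_2(y)\in\{1,7,8,9\}$, and the first two bits of $g_2(y)$ are $00$, $01$ or $10$: three candidates. If $y$ begins with $011$, then $g_2(y)\in\{8,9\}$, and the first three bits are certainly $100$.

*The map $g_k$ is a permutation.* The integers $y$ with $\gamma=0$ are mapped bijectively onto $[0,2^k)$. If $\gamma\ge1$, then
$$g_k(y)=\beta2^k+\gamma+2^k-1-\beta=2^k+\beta(2^k-1)+(\gamma-1).$$
Here $0\le\beta<2^k$ and $0\le\gamma-1<2^k-1$, so by division with remainder by $2^k-1$ the number $\beta(2^k-1)+(\gamma-1)$ takes each value in $[0,2^k(2^k-1))$ exactly once. (For $k=1$ the divisor is $1$ and $\gamma-1$ is always $0$.) So these $y$ are mapped bijectively onto $[2^k,4^k)$.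

Let $h_k=g_k^{-1}$. As strings,
$$h_k(0^k\beta)=\beta0^k\qquad(\beta\in2^k).\tag{1}$$

**Lemma 1.** From $k$, $l\le2k$ and $y\upharpoonright l$ (where $y\in2^{2k}$) one can compute a list of at most 3 strings that contains $g_k(y)\upharpoonright l$.

*Proof.* Let $x=g_k(y)$ and let $p=\lfloor y/2^{2k-l}\rfloor$, the integer with binary form $y\upharpoonright l$. We must list the possible values of $\lfloor x/2^{2k-l}\rfloor$. We do not know whether $\gamma=0$, so we list candidates for both cases.

If $\gamma=0$, then $x=0^k\beta$ as a string. If $l\le k$, then $x\upharpoonright l=0^l$. If $l>k$, then $\beta$ is known from $y\upharpoonright l$, and $x\upharpoonright l=0^k(\beta\upharpoonright(l-k))$. Either way there is one candidate.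

If $\gamma\ge1$ and $l\le k$, then $0\le x-y\le2^k-1<2^{2k-l}$, so $\lfloor x/2^{2k-l}\rfloor$ is $p$ or $p+1$.

If $\gamma\ge1$ and $l>k$, the slide may be longer than $2^{2k-l}$, but now we know how long it is: $\beta$, and hence $D=2^k-1-\beta$, is known from $y\upharpoonright l$. Since $x=y+D$, the number $x$ lies in the half-open interval $[p2^{2k-l}+D,(p+1)2^{2k-l}+D)$. Its length is $2^{2k-l}$, so $\lfloor x/2^{2k-l}\rfloor$ has at most 2 possible values, and both are computable.

In total there are at most $1+2=3$ candidates; discard any that are out of range. $\square$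

## 5. The maps $F_A$ and why they never lower complexity

Now we choose the block lengths. The gain will occur at blocks $x_i$ that begin with $0^{k_i}$, so $X$ must contain infinitely many of these. If $\sum_i2^{-k_i}<\infty$, then the sets $\{X:x_i\text{ begins with }0^{k_i}\}$ form a Solovay test, and a 1-random $X$ has only finitely many such blocks. So $k_i$ may not be much larger than $\log i$. We take it slightly smaller, so that the expected number of such blocks with $N/2\le i<N$ is of order $(\log N)^3$. Section 6 shows what this surplus pays for.

For $i\ge1$ let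
$$\ell_i=\lceil\log(i+1)\rceil,\qquad k_i=\max\{1,\ \ell_i-3\lceil\log\ell_i\rceil\}.$$
Then $1\le k_i\le\ell_i$. For large $i$ the maximum is the second term. As $i+1\le2^{\ell_i}\le2(i+1)$ and $\ell_i^3\le2^{3\lceil\log\ell_i\rceil}\le8\ell_i^3$, we get for all large $i$
$$\frac{i+1}{8\ell_i^3}\le2^{k_i}\le\frac{2(i+1)}{\ell_i^3}.\tag{2}$$

Write $X=x_1x_2x_3\cdots$ with $|x_i|=2k_i$, put $s_i=\sum_{j<i}2k_j$, and let $w_i=X\upharpoonright s_i=x_1\cdots x_{i-1}$. Since all $k_j\ge1$, the index $i$ is computable from $s_i$.

For Theorem 1 alone we would apply $h_{k_i}$ to every block. For Theorem 3 we want many independent versions, so we divide the blocks into infinitely many classes. Let $v(i)$ be the exponent of 2 in $i$; thus $v(1)=v(3)=v(5)=0$, $v(2)=v(6)=1$, $v(4)=2$. For a computable set $A\subseteq\omega$ let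
$$F_A(X)=y_1y_2\cdots,\qquad y_i=\begin{cases}h_{k_i}(x_i)&\text{if }v(i)\in A,\\x_i&\text{otherwise.}\end{cases}$$
Each $F_A$ permutes the values of each block, computably. So it is a computable measure-preserving homeomorphism with computable inverse, and $F_A(X)\equiv_TX$. It also acts on strings of length $s_i$. Put $F=F_\omega$, and note that $F_\emptyset$ is the identity.

**Lemma 2.** If $A\subseteq B$ are computable, there is a constant $c$ with $K(F_A(X)\upharpoonright m)\le K(F_B(X)\upharpoonright m)+c$ for all $X,m$.

*Proof.* Given $F_B(X)\upharpoonright m$, find $i$ with $s_i\le m<s_{i+1}$. Let $y_j$ denote the blocks of $F_B(X)$. From each complete block $y_j$, $j<i$, we obtain the $j$-th block of $F_A(X)$. If $v(j)\in B\setminus A$, then $y_j=h_{k_j}(x_j)$, and the block of $F_A(X)$ is $x_j=g_{k_j}(y_j)$. If $v(j)\in A$ or $v(j)\notin B$, the two maps treat block $j$ in the same way, and the block of $F_A(X)$ is $y_j$.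

There remains the incomplete $i$-th block, of which we see the first $l=m-s_i$ bits. If $v(i)\notin B\setminus A$, the corresponding parts of $F_A(X)$ and $F_B(X)$ coincide. If $v(i)\in B\setminus A$, then $F_B(X)$ has block $y_i=h_{k_i}(x_i)$ and $F_A(X)$ has block $x_i=g_{k_i}(y_i)$, so Lemma 1 gives at most 3 candidates for $x_i\upharpoonright l$. Altogether, a list of at most 3 strings containing $F_A(X)\upharpoonright m$ is computable from $F_B(X)\upharpoonright m$. Apply (F1). $\square$

## 6. Blocks $0^k\beta$ with $\beta$ complex over the past

We now need gains. At a block $x_i=0^{k_i}\beta$, the gain at the middle of the block is about $K(w_i,\beta)-K(w_i)$. So we need infinitely many blocks of this form in which $\beta$ adds almost $k_i$ bits to the complexity of the past $w_i$. If $X$ is random this is what one expects, but $X$ is only assumed to be in $\mathcal A$, and $K(w_i)$ is not computable.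

**Lemma 3.** Let $X\in\mathcal A$ and $e\in\omega$. There are infinitely many $i$ with $v(i)=e$ such that $x_i=0^{k_i}\beta$ for some $\beta\in2^{k_i}$ and
$$K(w_i,\beta)>K(w_i)+k_i-3\lceil\log\ell_i\rceil.$$

The plan is to assume the contrary and save bits. If the lemma fails, then whenever a block of class $e$ starts with $0^{k_i}$, its second half must lie in a small set. This excludes about a fraction $2^{-k_i}$ of the values of each relevant block. Over the blocks with $N/2\le i<N$ the savings add up to a constant times $(\log N)^3$ bits, while all the bookkeeping costs only $O(\log N)$ bits. That is too much compression for $X\in\mathcal A$.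

*Proof.*

**Step 1.** *The purpose of this step is to turn the failure of the lemma into a bound on conditional complexity, so that we can count.* Suppose the lemma fails. Then there is $i_0$ such that for all $i\ge i_0$ with $v(i)=e$ and $x_i=0^{k_i}\beta$ we have $K(w_i,\beta)\le K(w_i)+k_i-3\lceil\log\ell_i\rceil$. By (F3), for a constant $a\in\omega$ and all such $i$,
$$K(\beta\mid w_i,K(w_i))\le k_i-3\lceil\log\ell_i\rceil+a.\tag{3}$$

**Step 2.** *The condition in (3) contains the noncomputable number $K(w_i)$; this step confines it to a short window, so that it can be guessed.* Fix $c$ such that $K(X\upharpoonright n)\ge n-c$ for infinitely many $n$. Take such an $n$, and let $N$ be such that $s_N\le n<s_{N+1}$. As $n\to\infty$, also $N\to\infty$; "large" refers to either.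

We have $n+1\le s_{N+1}=\sum_{j\le N}2k_j\le2N\ell_N\le N^2$ for large $N$, so $\log(n+1)\le2\log N$. Let $1\le i\le N$. Then $w_i$ is a prefix of $X\upharpoonright n$, and (F2) gives
$$n-c\le K(X\upharpoonright n)\le K(w_i)+(n-s_i)+2\log(n+1)+O(1).$$
So $K(w_i)\ge s_i-4\log N-O(1)$. Also by (F2), $K(w_i)\le s_i+2\log(s_i+1)+O(1)\le s_i+4\log N+O(1)$. The constants do not depend on $i$ and $N$. Hence, with $L_N=\lceil5\log N\rceil$, for large $N$
$$|K(w_i)-s_i|\le L_N\qquad\text{for all }1\le i\le N.\tag{4}$$

**Step 3.** *This step defines sets $T_N$, uniformly c.e. and without reference to $X$, that contain $w_N$ for the $N$ arising in Step 2.* For $|w|=s_i$ let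
$$V_N(w)=\{\beta\in2^{k_i}:\ \exists q\ge0\ \ |q-s_i|\le L_N\ \text{ and }\ K(\beta\mid w,q)\le k_i-3\lceil\log\ell_i\rceil+a\}.$$
This is the set of all $\beta$ that (3) permits for some guess $q$ at $K(w)$ in the window. Let $T_N$ be the set of all $\sigma=\sigma_1\cdots\sigma_{N-1}\in2^{s_N}$, with $|\sigma_i|=2k_i$, such that for every $i$ with $N/2\le i<N$ and $v(i)=e$, either $\sigma_i$ does not begin with $0^{k_i}$, or $\sigma_i=0^{k_i}\beta$ with $\beta\in V_N(\sigma\upharpoonright s_i)$.

The relation $K(\beta\mid w,q)\le r$ is c.e., and membership in $T_N$ is a finite conjunction of decidable alternatives and c.e. conditions. So the sets $T_N$ are c.e. uniformly in $N$, where $e$ and $a$ are fixed. If $N$ is large and arises from an $n$ as in Step 2, then $N/2\ge i_0$, and for each relevant $i$ with $x_i=0^{k_i}\beta$, (3) and (4) show that $q=K(w_i)$ witnesses $\beta\in V_N(w_i)$. Hence $w_N\in T_N$.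

**Step 4.** *This step shows that $V_N(w)$ contains at most half of all $\beta$.* Let $N/2\le i<N$ and $|w|=s_i$. For large $N$, $\ell_i\ge\log(N/2)\ge\frac12\log N$. There are at most $2L_N+1$ values of $q$, so by (F4)
$$|V_N(w)|\le(2L_N+1)\,2^a\,2^{k_i}\ell_i^{-3}\le2^{k_i}\cdot\frac{8\cdot2^a(2L_N+1)}{(\log N)^3}\le2^{k_i-1}$$
for large $N$, because $L_N=O(\log N)$. The factor $\ell_i^{-3}$, which comes from the slack $3\lceil\log\ell_i\rceil$ in the lemma, pays for guessing $q$.

**Step 5.** *This step bounds $|T_N|$, by building $\sigma$ block by block.* Let $N/2\le i<N$ and $v(i)=e$. By Step 4, each $\sigma\upharpoonright s_i$ has at most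
$$4^{k_i}-2^{k_i}+2^{k_i-1}=4^{k_i}\bigl(1-2^{-k_i-1}\bigr)$$
admissible continuations by a block $\sigma_i$. For all other $i<N$ there are $4^{k_i}$ continuations, and $\prod_{i<N}4^{k_i}=2^{s_N}$. By (2), and because $i+1\le N$,
$$2^{k_i}\le\frac{2N}{(\frac12\log N)^3}=\frac{16N}{(\log N)^3},\qquad\text{so}\qquad2^{-k_i-1}\ge\frac{(\log N)^3}{32N}.$$
The $i$ with $v(i)=e$ form the residue class of $2^e$ modulo $2^{e+1}$. So the interval $[N/2,N)$ contains at least $N/2^{e+2}-1$ of them, which is at least $N/2^{e+3}$ for large $N$. Using $1-t\le\exp(-t)$ we get
$$|T_N|\le2^{s_N}\exp\Bigl(-\frac N{2^{e+3}}\cdot\frac{(\log N)^3}{32N}\Bigr)\le2^{\,s_N-(\log N)^3/2^{e+8}}.$$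
The last inequality holds since $\exp(-t)\le2^{-t}$ for $t\ge0$.

**Step 6.** *This step converts the small size of $T_N$ into a short description of $X\upharpoonright n$, which is the contradiction.* The bounds of Steps 4 and 5 do not involve $X$ and hold for all sufficiently large $N$, not only for those arising in Step 2. This is what (F5) requires. Discard the finitely many other $N$. Put $u_N=s_N-(\log N)^3/2^{e+8}$. By approximating $u_N$ by a rational to within $\frac12$, adding $\frac12$ and rounding up, we compute an integer $t_N$ with $u_N\le t_N\le u_N+2$. It is nonnegative for large $N$, as $s_N\ge2(N-1)$. For the large $N$ arising in Step 2 we have $w_N\in T_N$, and (F5) gives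
$$K(w_N)\le s_N-\frac{(\log N)^3}{2^{e+8}}+2\log N+O(1).$$
By (F2) and $\log(n+1)\le2\log N$, for large $N$,
$$K(X\upharpoonright n)\le K(w_N)+(n-s_N)+2\log(n+1)+O(1)\le n-\frac{(\log N)^3}{2^{e+8}}+7\log N.$$
For large $n$ the right-hand side is less than $n-c$, which contradicts $K(X\upharpoonright n)\ge n-c$. $\square$

Two details are worth noticing for the reconstruction. The savings are of order $(\log N)^3$ because of the summand $-3\lceil\log\ell_i\rceil$ in $k_i$, and they have to beat the $7\log N$ of bookkeeping. And the argument uses just one cut-off $n$ with $K(X\upharpoonright n)\ge n-c$ at a time, which is why $X\in\mathcal A$ suffices.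

## 7. The gap in the middle of a block

**Lemma 4.** Let $X\in\mathcal A$, let $A,B$ be computable, and let $e\in A\setminus B$. Then for infinitely many $m$,
$$K(F_A(X)\upharpoonright m)-K(F_B(X)\upharpoonright m)\ge\log m-7\log\log m-O(1).$$
In particular $F_A(X)\not\le_KF_B(X)$.

*Proof.*

**Step 1.** *This step reads off the two prefixes.* Take $i$ and $\beta$ from Lemma 3, of which there are infinitely many choices of $i$, and cut in the middle of block $i$: put $m=s_i+k_i$. Since $v(i)=e\in A\setminus B$ and $x_i=0^{k_i}\beta$, the $i$-th block of $F_A(X)$ is $h_{k_i}(0^{k_i}\beta)=\beta0^{k_i}$ by (1), while the $i$-th block of $F_B(X)$ is $x_i$ itself. So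
$$F_A(X)\upharpoonright m=F_A(w_i)\,\beta,\qquad F_B(X)\upharpoonright m=F_B(w_i)\,0^{k_i}.$$

**Step 2.** *This step compares complexities.* The index $i$ is computable from $m$, because $s_i<m<s_{i+1}$, and also from $s_i$. Since $F_A$ is computably invertible on strings of length $s_i$, the pair $(w_i,\beta)$ is computable from the first string. The second string is computable from $w_i$. By (F1) and the choice of $i$ and $\beta$,
$$K(F_A(X)\upharpoonright m)-K(F_B(X)\upharpoonright m)\ge K(w_i,\beta)-K(w_i)-O(1)\ge k_i-3\lceil\log\ell_i\rceil-O(1).$$
For large $i$ we have $k_i=\ell_i-3\lceil\log\ell_i\rceil$, $\ell_i\ge\log i$ and $\log\ell_i\le\log\log i+O(1)$. Hence the right-hand side is at least $\log i-6\log\log i-O(1)$.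

**Step 3.** *This step replaces $i$ by $m$.* As all $k_j\ge1$, we have $i\le2i-1\le m$. As $k_j\le\ell_j\le\ell_i$ for $j\le i$, we have $m<s_{i+1}\le2i\,\ell_i$. So $\log m\le\log i+\log\ell_i+1$, and $\log\ell_i\le\log\log i+O(1)\le\log\log m+O(1)$. This gives $\log i\ge\log m-\log\log m-O(1)$ and $\log\log i\le\log\log m$. Therefore
$$\log i-6\log\log i\ge\log m-7\log\log m-O(1).$$
Since this tends to infinity, $F_A(X)\not\le_KF_B(X)$. $\square$

**Remark (the half-swap again).** With these $k_i$, let $S$ be the half-swap of Section 3. For every 1-random $X$, the reals $X$ and $S(X)$ are $K$-incomparable. Indeed, let $X\in\mathcal A$, and take $i,\beta$ from Lemma 3 with, say, $e=0$, and $m=s_i+k_i$. Then $S(X)\upharpoonright m=S(w_i)\beta$ and $X\upharpoonright m=w_i0^{k_i}$, and the computation in Step 2 shows $S(X)\not\le_KX$. If $X$ is 1-random, then so is $S(X)$, since $S$ is a computable measure-preserving homeomorphism. So the same conclusion holds for $S(X)$ in place of $X$: $S(S(X))\not\le_KS(X)$, that is, $X\not\le_KS(X)$. Lemma 3 thus supplies the gains even for the half-swap. What the permutations $g_k$ contribute is Lemma 2.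

## 8. No maximal $K$-degree

*Proof of Theorem 1.* Section 5 shows that $F=F_\omega$ is a computable measure-preserving homeomorphism which permutes blocks, with $F(X)\equiv_TX$. Part (a) is Lemma 2 with $A=\emptyset$ and $B=\omega$, because $F_\emptyset(X)=X$. The inequality in part (b) is Lemma 4 with $A=\omega$, $B=\emptyset$ and $e=0$. Part (a) gives $X\le_KF(X)$, and the inequality in (b) gives $F(X)\not\le_KX$, so $X<_KF(X)$. $\square$

*Proof of Theorem 2.* Let $X$ be any real.

*Case 1: $X\in\mathcal A$.* Then $X<_KF(X)$ by Theorem 1.

*Case 2: $X\notin\mathcal A$.* Then for every $c$, $K(X\upharpoonright n)<n-c$ for all but finitely many $n$. Let $R$ be any 1-random real, so $K(R\upharpoonright n)\ge n-O(1)$ by (F6). Then $K(X\upharpoonright n)\le n+O(1)\le K(R\upharpoonright n)+O(1)$ for all $n$, that is, $X\le_KR$. If $R\le_KX$, then $K(X\upharpoonright n)\ge n-O(1)$ for all $n$, which contradicts $X\notin\mathcal A$. So $X<_KR$.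

Thus no $K$-degree is maximal. Now let $X$ be 2-random. It is 1-random, so $X\in\mathcal A$ by (F6), and $X<_KF(X)$ by Case 1. It remains to see that $F(X)$ is 2-random. Let $(U_j)$ be a Martin-Löf test relative to $\emptyset'$, that is, a uniformly $\Sigma^0_1(\emptyset')$ sequence of open sets with measure of $U_j$ at most $2^{-j}$. Since $F$ is computable and continuous, the sets $F^{-1}(U_j)$ are again uniformly $\Sigma^0_1(\emptyset')$, and they have the same measures because $F$ preserves measure. So $(F^{-1}(U_j))$ is also a Martin-Löf test relative to $\emptyset'$. If $F(X)$ were in all $U_j$, then $X$ would be in all $F^{-1}(U_j)$, contrary to 2-randomness. Hence no 2-random $K$-degree is maximal, even among the 2-random $K$-degrees. $\square$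

The step can be repeated: by (a), $X\in\mathcal A$ implies $F(X)\in\mathcal A$. So for every $X\in\mathcal A$, in particular for every 2-random $X$,
$$X<_KF(X)<_KF(F(X))<_K\cdots,$$
all within the Turing degree of $X$.

## 9. Embedding countable partial orders above a given degree

*Proof of Theorem 3(1).*

**Step 1.** *This step shows that, above a real in $\mathcal A$, inclusion of computable sets is copied into the $K$-degrees.* Let $X\in\mathcal A$. For computable $A,B$,
$$A\subseteq B\iff F_A(X)\le_KF_B(X).\tag{5}$$
The forward direction is Lemma 2, and if $A\not\subseteq B$, then Lemma 4 applies to any $e\in A\setminus B$. If $A\ne\emptyset$, then by (5) $X=F_\emptyset(X)<_KF_A(X)$. So $A\mapsto F_A(X)$ induces an order embedding of the nonempty computable sets, ordered by inclusion, into the $K$-degrees strictly above $X$, and $F_A(X)\equiv_TX$.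

**Step 2.** *This step embeds an arbitrary countable partial order $P$ into the clopen subsets of $2^\omega$ under inclusion.* We may assume $P\ne\emptyset$. List $P$ as $p_0,p_1,\dots$, with repetitions allowed. For $q\in P$ let $c(q)\in2^\omega$ be given by $c(q)(j)=1$ if $q\le p_j$, and $c(q)(j)=0$ otherwise. Let $C$ be the closure of $\{c(q):q\in P\}$, a nonempty closed set.

There is a continuous map $r:2^\omega\to C$ that is the identity on $C$. Namely, let $T$ be the set of strings that are prefixes of elements of $C$. Build $r(Z)$ bit by bit inside $T$, taking the bit of $Z$ as the next bit whenever this stays in $T$, and the other bit otherwise; since every string in $T$ has an extension by one bit in $T$, this never gets stuck. The first $n$ bits of $r(Z)$ depend only on the first $n$ bits of $Z$, so $r$ is continuous; its values are in $C$ because $C$ is closed; and $r(Z)=Z$ for $Z\in C$.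

Let $C_j=\{Z\in C:Z(j)=1\}$ and $U_j=r^{-1}(C_j)$. Each $C_j$ is clopen in $C$, so $U_j$ is clopen in $2^\omega$. As $r$ maps onto $C$, we have $U_j\subseteq U_l$ if and only if $C_j\subseteq C_l$. The set $C_j\setminus C_l$ is open in $C$, and the points $c(q)$ are dense in $C$, so $C_j\subseteq C_l$ holds if and only if no $c(q)$ lies in $C_j\setminus C_l$, that is, if and only if $q\le p_j$ implies $q\le p_l$ for all $q\in P$. By transitivity, and by taking $q=p_j$, this is equivalent to $p_j\le p_l$. So $p_j\mapsto U_j$ is well defined and is an order embedding.

**Step 3.** *This step passes from clopen sets to nonempty computable sets.* Let $\sigma_0,\sigma_1,\dots$ be a computable list of all strings, and for clopen $U$ let $A_U=\{i:\sigma_i0^\omega\in U\}$. A clopen set is a finite union of cylinders, so $A_U$ is computable. We have $U\subseteq V\iff A_U\subseteq A_V$. The forward direction is clear. If $U\not\subseteq V$, then $U\setminus V$ is nonempty and open, so it contains some $\sigma_i0^\omega$ by density, and $i\in A_U\setminus A_V$. Finally replace $A_U$ by $\{0\}\cup(A_U+1)$, where $A_U+1=\{i+1:i\in A_U\}$. This set is computable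 and nonempty, and inclusions are unchanged in both directions.

Steps 1 to 3 together embed $P$ into the $K$-degrees strictly above $X$ by reals $F_A(X)$, for $X\in\mathcal A$.

**Step 4.** *This step treats the remaining degrees and the cardinality claim.* Let $X\notin\mathcal A$ and pick a 1-random $R$. Then $X<_KR$ by Case 2 in the proof of Theorem 2, and $R\in\mathcal A$. So the embedding above $R$ lies strictly above $X$. If $X$ is 2-random, the cone above $X$ is countable, by the known fact quoted in Section 1, so only countable orders can embed there. $\square$

*Proof of Theorem 3(2).* Let $X$ be 1-random and $Y$ arbitrary. By (F2), $K(Y\upharpoonright n)\le n+K(n)+O(1)$, and by (F6), $K(X\upharpoonright n)\ge n-O(1)$. Subtracting,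
$$K(Y\upharpoonright n)-K(X\upharpoonright n)\le K(n)+O(1).$$
Finally $K(n)\le\log n+2\log\log n+O(1)$ for $n\ge4$: apply (F2) to the binary expansion of $n$, which has length at most $\log n+1$, and describe this length at a cost of at most $2\log\log n+O(1)$. So for 1-random $X$ the band described in Section 1 leaves room for a gain of at most $\log n+2\log\log n+O(1)$, and $F$ attains a gain of at least $\log n-7\log\log n-O(1)$ infinitely often. $\square$
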